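\title{Factorization of null sequences in separable maximal ideals of uniform algebras}

\begin{abstract}
By Cohen's factorization theorem, null sequences factor in every commutative Banach algebra with a bounded approximate identity. We prove the converse for separable commutative Banach algebras whose norm satisfies $\|f^2\|=\|f\|^2$, in particular for separable maximal ideals of uniform algebras: if null sequences factor, even with quotients that are merely bounded, then there is a sequential approximate identity bounded by $1$. Consequently, null sequences factor in a nonzero maximal ideal $M_x$ of a separable uniform algebra if and only if $x$ is a peak point.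
\end{abstract}

\section{The question and the result}\label{sec:intro}

Banach algebras are complex, satisfy $\|fg\|\le\|f\|\,\|g\|$, and are not assumed to have an identity; $\mathbb N=\{1,2,\dots\}$. Let $B$ be a commutative Banach algebra. An \emph{approximate identity} in $B$ is a net $(e_\alpha)$ in $B$ with $\|fe_\alpha-f\|\to0$ for every $f\in B$. It is \emph{bounded} (\emph{by} $N$) if $\sup_\alpha\|e_\alpha\|<\infty$ (respectively, $\le N$), and \emph{sequential} if the net is a sequence. A \emph{null sequence} is a sequence $(c_n)$ in $B$ with $\|c_n\|\to0$. We say that \emph{null sequences in $B$ factor} if for each null sequence $(c_n)$ there are $a\in B$ and a null sequence $(b_n)$ in $B$ with $c_n=ab_n$ for all $n$. Applied to sequences that end in zeros, this says that every element of $B$ is a product and that finitely many elements always have a common divisor; in full, it asks for a common divisor of countably many elements with control on the quotients. In an algebra with an identity one takes $a=1$, so both notions measure how far $B$ is from having an identity, the first analytically and the second algebraically. Three facts about their relation are known.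
\begin{itemize}
\item[(i)] (Cohen's factorization theorem) If a commutative Banach algebra has a bounded approximate identity, then null sequences in it factor.
\item[(ii)] (Dixon) A separable Banach algebra in which null sequences factor has an approximate identity.
\item[(iii)] There is a nonzero maximal ideal $M$ in a uniform algebra such that null sequences in $M$ factor but $M$ has no bounded approximate identity. This $M$ is not separable.
\end{itemize}
Here a \emph{uniform algebra} on a nonempty compact Hausdorff space $X$ is a closed subalgebra $A$ of $C(X)$, the algebra of continuous complex functions on $X$ with the uniform norm, that contains the constants and separates the points of $X$. A maximal ideal $M$ of $A$ is the kernel of a character, hence closed, so $M$ is itself a commutative Banach algebra, and its norm satisfies $\|f^2\|=\|f\|^2$. For $x\in X$ we write $M_x=\{f\in A:f(x)=0\}$.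

\begin{example}\label{ex:disc}
First a general remark. Let $(v_n)$ be a sequence in $M_x$, bounded by $N$, that tends to $1$ uniformly on compact subsets of $X\setminus\{x\}$. Then $(v_n)$ is an approximate identity in $M_x$: for $g\in M_x$ and $\delta>0$ we have $|gv_n-g|\le(N+1)\delta$ on the open set $\{|g|<\delta\}$, which contains $x$, and $gv_n-g\to0$ uniformly on its complement.

Now let $A$ be the disc algebra, consisting of the continuous functions on the closed unit disc that are holomorphic in the interior. If $|w|<1$, the function $z-w$ is not a product of two elements of $M_w$, since such a product has derivative $0$ at $w$. So the null sequence $(z-w,0,0,\dots)$ does not factor in $M_w$, and by (i) there is no bounded approximate identity. At the boundary point $1$, the function $(1-z)/2$ has modulus at most $1$, has nonnegative real part and vanishes only at $1$. Its principal roots $v_n=((1-z)/2)^{1/n}$ lie in $M_1$, have norm at most $1$ and tend to $1$ uniformly on compact sets that miss the point $1$. They form an approximate identity bounded by $1$, and null sequences in $M_1$ factor by (i). The other boundary points reduce to this one by rotation.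
\end{example}

In the disc algebra the two properties hold at the same points. By (iii) this fails for uniform algebras in general, while by (ii) in the separable case only the bound on the approximate identity is missing. This leads to the following problem, posed in \cite{Fact}.

\begin{quote}
\emph{Let $M$ be a separable, nonzero maximal ideal in a uniform algebra such that null sequences in $M$ factor. Does $M$ necessarily have a bounded approximate identity?}
\end{quote}

The answer is yes. Of the ideal $M$ we use only that it is separable and commutative and that $\|f^2\|=\|f\|^2$; of the hypothesis we use only that the quotients are bounded.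

\begin{theorem}\label{thm:main}
Let $B\ne\{0\}$ be a separable commutative Banach algebra with $\|f^2\|=\|f\|^2$ for all $f\in B$ (for example, a separable nonzero maximal ideal of a uniform algebra). Suppose that
\begin{itemize}
\item[(F)] for each null sequence $(c_n)$ in $B$ there are $a\in B$ and a bounded sequence $(b_n)$ in $B$ with $c_n=ab_n$ for all $n$.
\end{itemize}
Then $B$ has a sequential approximate identity bounded by $1$.
\end{theorem}

Null sequences are bounded, so (F) holds whenever null sequences factor, and Theorem~\ref{thm:main} answers the problem.

The proof has three ingredients. If $\alpha$ divides an element $b$ close to $\alpha$, then the quotient $q$ satisfies $\alpha q\approx\alpha$ and so acts almost as an identity on the multiples of $\alpha$; this is how (F) produces approximate units, but with no control of their norms (Section~\ref{sec:quot}). The identity $\|f^2\|=\|f\|^2$ allows us to average such units and bring the norm down to a bound that depends only on how well they act (Section~\ref{sec:defect}). Finally, if no approximate identity bounded by $1$ exists, a diagonal construction against a countable cover of $B$ by balls gives a null sequence that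 violates (F) (Section~\ref{sec:proof}). Section~\ref{sec:cor} contains three consequences, among them the characterization of peak points.

In Sections \ref{sec:defect}--\ref{sec:proof}, $B$ is a nonzero separable commutative Banach algebra with $\|f^2\|=\|f\|^2$, and $U=\{f\in B:\|f\|\le1\}$. We fix nonempty finite sets $D_1\subset D_2\subset\cdots\subset U$ whose union $D$ is dense in $U$; for instance, $D_n$ may consist of the first $n$ terms of a dense sequence in $U$.

\section{The defect of a bounded sequence}\label{sec:defect}

The units supplied by (F) reproduce elements only up to an error of fixed relative size, so we give that error a name. Sequences $(q_n)_{n\in I}$ are indexed by an infinite set $I\subset\mathbb N$, and limits are taken as $n\to\infty$ in $I$.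

\begin{definition}
Let $C\ge0$. A bounded sequence $(q_n)_{n\in I}$ in $B$ has \emph{defect at most $C$} if
\[
\limsup_{n\in I}\|fq_n-f\|\le C\|f\|\qquad(f\in B).
\]
\end{definition}

Defect $0$ means that $(q_n)$ is a bounded approximate identity, and a sequence bounded by $N$ has defect at most $N+1$. The defect can be tested on $D$.

\begin{lemma}\label{lem:test}
Let $(q_n)_{n\in I}$ be bounded with $\limsup_{n\in I}\|dq_n-d\|\le C$ for every $d\in D$. Then $(q_n)$ has defect at most $C$. This applies in particular if $\|dq_n-d\|\le C$ for all $n\in I$ and $d\in D_n$.
\end{lemma}

\begin{proof}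
Let $\|q_n\|\le N$. By homogeneity it suffices to show $\limsup\|fq_n-f\|\le C$ for $f\in U$. Given $t>0$, pick $d\in D$ with $\|f-d\|\le t$. Then
\[
\|fq_n-f\|\le\|dq_n-d\|+\|(f-d)q_n\|+\|f-d\|\le\|dq_n-d\|+(N+1)t,
\]
so $\limsup\|fq_n-f\|\le C+(N+1)t$ for every $t>0$. The last statement holds because each $d\in D$ lies in $D_n$ for all large $n$.
\end{proof}

A bound on the norm bounds the defect. The key lemma is a converse: after passing to convex combinations, a bound on the defect bounds the norm. The mechanism is visible in the simplest infinite-dimensional case.

\begin{example}\label{ex:c0}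
Let $B=c_0$, the complex null sequences with pointwise product and supremum norm, let $e_k$ be the unit vectors, and let $N\ge1+C$. Put $q_n=(1+C)(e_1+\dots+e_n)+Ne_{n+1}$, so $\|q_n\|=N$. The coordinates of $fq_n-f$ are $Cf_k$ for $k\le n$, $(N-1)f_{n+1}$, and $-f_k$ for $k>n+1$, so $(q_n)$ has defect at most $C$. The large values of different $q_n$ sit at different coordinates. Hence at each coordinate of the average of $q_m,\dots,q_{m+k-1}$ at most one term contributes $N$ and the others at most $1+C$, and the average has norm at most $1+C+N/k$. Every convex combination has first coordinate $1+C$, so the norm cannot be pushed below $1+C$.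
\end{example}

In general there are no coordinates to inspect, and the statement ``$q$ and $q'$ are large at different places'' is replaced by ``$\|qq'\|$ is small compared with $\|q\|\,\|q'\|$''. The identity $\|f^2\|=\|f\|^2$ converts this into a gain for the midpoint of $q$ and $q'$. We apply it to two elements whose norms are already nearly as small as possible, so that no gain is available.

\begin{lemma}[Averaging]\label{lem:avg}
Let $(q_n)_{n\in I}$ be a bounded sequence of defect at most $C$. For all $m\in\mathbb N$ and $\kappa>0$ there is $q\in\operatorname{conv}\{q_n:n\in I,\ n\ge m\}$ with $\|q\|\le1+C+\kappa$.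
\end{lemma}

\begin{proof}
Put $K_m=\operatorname{conv}\{q_n:n\in I,\ n\ge m\}$ and $L_m=\inf\{\|q\|:q\in K_m\}$. The sets $K_m$ decrease, so the numbers $L_m$ increase to a limit $L\le\sup_n\|q_n\|<\infty$. Since $L_m\le L$ for every $m$, it suffices to show that $L\le1+C$.

Let $t>0$. Choose $m_0$ with $L_{m_0}\ge L-t$, and $q\in K_{m_0}$ with $\|q\|\le L+t$. By the defect bound there is $m_1\ge m_0$ with $\|qq_n-q\|\le C\|q\|+t$ for all $n\in I$ with $n\ge m_1$. Choose $q'\in K_{m_1}$ with $\|q'\|\le L+t$. The element $qq'-q$ is a convex combination of such elements $qq_n-q$, so $\|qq'-q\|\le C\|q\|+t$ and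
\[
\|qq'\|\le(1+C)(L+t)+t .
\]
The midpoint $\frac12(q+q')$ lies in $K_{m_0}$, so its norm is at least $\max(L-t,0)$. Therefore
\begin{align*}
\max(L-t,0)^2&\le\tfrac14\|q+q'\|^2=\tfrac14\|(q+q')^2\|\le\tfrac14\bigl(\|q\|^2+\|q'\|^2+2\|qq'\|\bigr)\\
&\le\tfrac12(L+t)^2+\tfrac12\bigl((1+C)(L+t)+t\bigr).
\end{align*}
Letting $t\to0$ gives $L^2\le\frac12L^2+\frac12(1+C)L$, that is, $L^2\le(1+C)L$, and so $L\le1+C$.
\end{proof}

\begin{remark}\label{rem:k}
The equality in the last display is the only place where $\|f^2\|=\|f\|^2$ enters the proof of Theorem~\ref{thm:main}. Without it the lemma fails: in $\mathbb C$ with the algebra norm $\|z\|=k|z|$, where $k>1$, the constant sequence $q_n=1$ has defect $0$, and its only convex combination has norm $k$.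
\end{remark}

Lemma~\ref{lem:avg} lowers the norm and accepts any defect. The next lemma lowers the defect, provided it is below $1$. The idea is to compose: if $1-p$ contracts $f$ by a factor $\eta'<1$, a product of $k$ such factors should contract by $\eta'^{\,k}$. There are two difficulties. An element $p_1$ chosen to act well on $f$ need not act well on $(1-p_1)f$, so each factor has to be chosen after the previous ones. And $1-\prod_i(1-p_i)$ has a priori norm of order $(1+N)^k$; to keep it bounded we write it as a telescoping sum and make each new factor contract the terms of that sum as well.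

\begin{lemma}\label{lem:below1}
If $B$ contains a bounded sequence of defect at most $\eta$ for some $\eta<1$, then $B$ has a sequential approximate identity bounded by $1$.
\end{lemma}

\begin{proof}
Expressions such as $1-p$ are computed in the algebra obtained from $B$ by adjoining an identity; only elements of $B$ are ever measured, for example $(1-p)g=g-pg$. Let $(q_n)$ be the given sequence, $\|q_n\|\le N$, and fix $\eta'$ with $\eta<\eta'<1$. For $g\ne0$ we have $\|(1-q_n)g\|\le\eta'\|g\|$ for all large $n$, and for $g=0$ for all $n$. So for every finite set $G\subset B$ some $p=q_n$ satisfies $\|(1-p)g\|\le\eta'\|g\|$ for all $g\in G$.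

Let $F\subset U$ be finite and $k\in\mathbb N$. Choose $p_1,\dots,p_k$ successively among the $q_n$ so that $\|(1-p_i)g\|\le\eta'\|g\|$ for all $g$ in the finite set
\[
\Bigl\{f\prod_{j<i}(1-p_j):f\in F\Bigr\}\cup\Bigl\{p_h\prod_{h<j<i}(1-p_j):1\le h<i\Bigr\}.
\]
Put $P_h=\prod_{h<j\le k}(1-p_j)$ for $0\le h\le k$, so $P_k=1$. Applying the factors one at a time in increasing order of $j$ gives $\|fP_0\|\le\eta'^{\,k}$ for $f\in F$ and $\|p_hP_h\|\le N\eta'^{\,k-h}$ for $1\le h\le k$. Since $P_{h-1}=(1-p_h)P_h$, we have $P_h-P_{h-1}=p_hP_h$, and summing over $h$,
\[
e:=1-P_0=\sum_{h=1}^kp_hP_h\in B,\qquad\|e\|\le\frac{N}{1-\eta'},\qquad\|fe-f\|=\|fP_0\|\le\eta'^{\,k}\quad(f\in F).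
\]
Taking $F=D_n$ and $k$ with $\eta'^{\,k}\le1/n$, we obtain a bounded sequence $(e_n)_{n\in\mathbb N}$ with $\|de_n-d\|\le1/n$ for $d\in D_n$. It has defect $0$ by Lemma~\ref{lem:test}.

By Lemma~\ref{lem:avg} with $C=0$, for each $m$ there is $u_m\in\operatorname{conv}\{e_n:n\ge m\}$ with $\|u_m\|\le1+1/m$. For $d\in D_m$ and $n\ge m$ we have $d\in D_n$ and $\|de_n-d\|\le1/m$, hence $\|du_m-d\|\le1/m$ by convexity. Put $v_m=u_m/(1+1/m)$. Then $\|v_m\|\le1$ and $\|u_m-v_m\|=\|v_m\|/m\le1/m$, so $\|dv_m-d\|\le2/m$ for $d\in D_m$. By Lemma~\ref{lem:test}, $(v_m)$ has defect $0$.
\end{proof}

To prove Theorem~\ref{thm:main} it now suffices to find a bounded sequence $(q_n)_{n\in I}$ with $\|dq_n-d\|\le\frac12$ for $d\in D_n$.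

\section{Quotients of nearby divisors}\label{sec:quot}

To turn a divisor $\alpha$ into an approximate unit we need an element near $\alpha$ that $\alpha$ divides. Our divisors will divide the elements of some $D_n$, so we cover $B$ by balls centered at multiples of elements of $D$. The countable set $\{Rd:R\in\mathbb N,\ d\in D\}$ is dense in $B$, because $RD$ is dense in $RU$. Enumerate it as $b_i=R_id_i$ $(i\in\mathbb N)$ with $R_i\in\mathbb N$ and $d_i\in D$, and let
\[
V_i=\{f\in B:\|f-b_i\|\le\tfrac12\},\qquad\text{so that}\qquad B=\bigcup_{i\in\mathbb N}V_i .
\]
For $\alpha\in B$ and $t>0$ write $t\alpha U=\{t\alpha g:g\in U\}$: the multiples of $\alpha$ with a quotient of norm at most $t$.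

\begin{lemma}\label{lem:quot}
Let $\alpha\in V_i$ and $s>0$, and suppose that $d_i\in s\alpha U$. Then there is $q\in B$ with $\|q\|\le sR_i$ and $\|fq-f\|\le t/2$ whenever $t>0$ and $f\in t\alpha U$.
\end{lemma}

\begin{proof}
Write $d_i=s\alpha g_0$ with $g_0\in U$, and put $q=sR_ig_0$. Then $\alpha q=R_id_i=b_i$. If $f=t\alpha g$ with $g\in U$, then $fq-f=tg(\alpha q-\alpha)=tg(b_i-\alpha)$ has norm at most $t/2$.
\end{proof}

We shall use (F) in a normalized form. If $c_n=ab_n$ and $\|b_n\|\le\beta$ with $\beta>0$, then $c_n=(\beta a)(b_n/\beta)$. So (F) says that each null sequence is contained in $\alpha U$ for some $\alpha\in B$; the price of the normalization is that nothing is known about $\|\alpha\|$. We now see what this yields for null sequences made of one or two blocks followed by zeros.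

\medskip\noindent\emph{One block.} For each $n$, (F) gives $\alpha_n$ with $D_n\subset\alpha_nU$. Suppose that one ball $V_i$ contains $\alpha_n$ for infinitely many $n$. For such $n$, once $d_i\in D_n$, Lemma~\ref{lem:quot} with $s=t=1$ gives $q_n$ with $\|q_n\|\le R_i$ and $\|dq_n-d\|\le\frac12$ on $D_n$, and we are done by Lemmas \ref{lem:test} and \ref{lem:below1}. But countably many points may well lie in countably many balls with only finitely many in each. If $\alpha_n\in V_{i(n)}$ with $i(n)\to\infty$, then $d_{i(n)}$ need not lie in $D_n$, and the bounds $R_{i(n)}$ may be unbounded.

\medskip\noindent\emph{Two blocks.} To repair the first defect, append a second block. For each pair $(n,m)$, (F) gives $\alpha_{n,m}$ with $D_n\subset\alpha_{n,m}U$ and $D_m\subset2\alpha_{n,m}U$; the second block is scaled by $\frac12$ because in the end the blocks must tend to zero. Suppose that for infinitely many $n$ there is a ball $V_{i(n)}$ containing $\alpha_{n,m}$ for infinitely many $m$. This is weaker in kind than before, since the ball depends on $n$. Fix such an $n$. For those $m$ with $d_{i(n)}\in D_m$, Lemma~\ref{lem:quot} with $s=2$ gives $q_{n,m}$ with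
\[
\|q_{n,m}\|\le2R_{i(n)},\qquad\|dq_{n,m}-d\|\le\tfrac12\ \ (d\in D_n),\qquad\|dq_{n,m}-d\|\le1\ \ (d\in D_m).
\]
The norm bound still depends on $n$. For fixed $n$, however, the sequence $(q_{n,m})_m$ is bounded, and the second block gives it defect at most $1$. That is too large for Lemma~\ref{lem:below1}, but Lemma~\ref{lem:avg} produces a convex combination $q_n$ with $\|q_n\|\le3$, and convexity preserves the estimate $\|dq_n-d\|\le\frac12$ on $D_n$. The constant $R_{i(n)}$ has disappeared, the sequence $(q_n)$ is bounded with defect at most $\frac12$, and we are done again.

\medskip
The last block was spent on the norm, and the estimate on the earlier block survived. With $\ell+1$ blocks, the $j$th scaled by $1/j$, the same step can be repeated: the last block gives a norm bound depending on $\ell$ only, which makes the resulting elements uniformly bounded as the index of block $\ell$ varies, so that block $\ell$ can be spent in turn. What remains is to see that clustering in a ball must occur at some finite depth. This is where (F) is applied to a sequence with infinitely many blocks.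

\section{Proof of the theorem}\label{sec:proof}

Let $\tau=(n_1,\dots,n_\ell)$ be a finite sequence in $\mathbb N$ of length $\ell\ge0$, and write $(\tau,n)=(n_1,\dots,n_\ell,n)$. The following terms record the data of Section~\ref{sec:quot}.

\begin{definition}\label{def:good}
Let $\tau=(n_1,\dots,n_\ell)$.
\begin{itemize}
\item An element $\alpha\in B$ \emph{divides} $\tau$ if $D_{n_j}\subset j\alpha U$ for $1\le j\le\ell$.
\item An element $q\in B$ \emph{serves} $\tau$ if $\|dq-d\|\le j/2$ for all $d\in D_{n_j}$ and $1\le j\le\ell$.
\item For $\ell\ge1$, $\tau$ is \emph{good} if some $q$ with $\|q\|\le\ell+2$ serves $\tau$. The empty sequence is \emph{good} if $B$ has a sequential approximate identity bounded by $1$.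
\end{itemize}
\end{definition}

The elements that serve $\tau$ form a convex set, and an element that serves $(\tau,n)$ serves $\tau$. The point of the bound $\ell+2$ is that it depends on the length of $\tau$ and not on its entries. The theorem asserts that the empty sequence is good, and the step from one length to the previous one is the following.

\begin{lemma}[Descent]\label{lem:descent}
Let $\tau$ have length $\ell\ge0$, and let $(q_n)_{n\in I}$ be a bounded sequence such that $q_n$ serves $(\tau,n)$ for each $n\in I$. Then $\tau$ is good.
\end{lemma}

\begin{proof}
The condition for the last block reads $\|dq_n-d\|\le(\ell+1)/2$ for $d\in D_n$, so $(q_n)$ has defect at most $C=(\ell+1)/2$ by Lemma~\ref{lem:test}. If $\ell=0$, then $C=\frac12$ and Lemma~\ref{lem:below1} applies. If $\ell\ge1$, Lemma~\ref{lem:avg} with $\kappa=(\ell+1)/2$ gives $q\in\operatorname{conv}\{q_n:n\in I\}$ with $\|q\|\le1+C+\kappa=\ell+2$. Each $q_n$ serves $\tau$, hence so does $q$.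
\end{proof}

A bounded sequence as in Lemma~\ref{lem:descent} can arise in two ways: from goodness one level up, or from divisors clustering in a ball. If $\tau$ is not good, both are excluded.

\begin{lemma}\label{lem:finite}
Let $\tau=(n_1,\dots,n_\ell)$, $\ell\ge0$, be not good, and let $i\in\mathbb N$. Then
\begin{itemize}
\item[(a)] $(\tau,n)$ is good for only finitely many $n$;
\item[(b)] for only finitely many $n$ does some element of $V_i$ divide $(\tau,n)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $(\tau,n)$ is good for all $n$ in an infinite set $I$, choose $q_n$ serving $(\tau,n)$ with $\|q_n\|\le\ell+3$. Lemma~\ref{lem:descent} shows that $\tau$ is good, a contradiction.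

(b) Suppose that for all $n$ in an infinite set $I$ some $\alpha_n\in V_i$ divides $(\tau,n)$. Removing finitely many $n$, we may assume that $d_i\in D_n$ for $n\in I$. Then $d_i\in D_n\subset(\ell+1)\alpha_nU$, and Lemma~\ref{lem:quot} with $s=\ell+1$ gives $q_n$ with $\|q_n\|\le(\ell+1)R_i$ and $\|fq_n-f\|\le j/2$ for $f\in j\alpha_nU$ and every $j$. Since $D_{n_j}\subset j\alpha_nU$ for $j\le\ell$ and $D_n\subset(\ell+1)\alpha_nU$, the element $q_n$ serves $(\tau,n)$. The bound $(\ell+1)R_i$ does not depend on $n$, so $\tau$ is good by Lemma~\ref{lem:descent}, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]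
Suppose that the empty sequence $\tau_0$ is not good. We build a null sequence whose $i$th block rules out the ball $V_i$ as the location of a common divisor. Choose $n_1,n_2,\dots$ recursively so that for each $i\ge1$ the sequence $\tau_i=(n_1,\dots,n_i)$ satisfies
\begin{equation}\label{eq:diag}
\tau_i\ \text{is not good, and no element of } V_i \text{ divides }\tau_i .
\end{equation}
This is possible: $\tau_{i-1}$ is not good, so by Lemma~\ref{lem:finite} all but finitely many values of $n_i$ will do. The first half of \eqref{eq:diag} is there only to keep the recursion alive.

List the elements $d$ with $d\in D_{n_1}$, then the elements $d/2$ with $d\in D_{n_2}$, then the elements $d/3$ with $d\in D_{n_3}$, and so on. The blocks are finite and nonempty, and the $j$th block has norms at most $1/j$, so this is a null sequence. By (F) in normalized form it is contained in $\alpha U$ for some $\alpha\in B$. Thus $D_{n_j}\subset j\alpha U$ for all $j$, and $\alpha$ divides $\tau_i$ for every $i$. The balls cover $B$, so $\alpha\in V_i$ for some $i$, which contradicts \eqref{eq:diag}. Hence the empty sequence is good.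
\end{proof}

\begin{remark}
Separability is used twice: it lets the finite sets $D_n$ detect the defect (Lemma~\ref{lem:test}), and it makes the cover $(V_i)$ countable, so that one block per ball suffices. By (iii) it cannot be omitted. Condition (F) is used once, for a single null sequence, and only the boundedness of the quotients matters, since they are normalized into $U$. That the sequence must be null forces the errors $j/2$ to grow with the depth; this is harmless only because Lemma~\ref{lem:avg} holds for every $C$.
\end{remark}

\section{Consequences}\label{sec:cor}

\begin{corollary}\label{cor:equiv}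
For a nonzero separable commutative Banach algebra $B$ with $\|f^2\|=\|f\|^2$ for all $f\in B$, the following are equivalent:
\begin{itemize}
\item[(1)] null sequences in $B$ factor;
\item[(2)] null sequences in $B$ factor with bounded quotients, that is, {\rm(F)} holds;
\item[(3)] $B$ has a bounded approximate identity;
\item[(4)] $B$ has a sequential approximate identity bounded by $1$.
\end{itemize}
The constant $1$ is optimal. Separability cannot be dropped.
\end{corollary}

\begin{proof}
The implications (1)$\Rightarrow$(2) and (4)$\Rightarrow$(3) are immediate, (2)$\Rightarrow$(4) is Theorem~\ref{thm:main}, and (3)$\Rightarrow$(1) is Cohen's theorem (i). If $(e_\alpha)$ is an approximate identity and $f\ne0$, then $\|f\|=\lim_\alpha\|fe_\alpha\|\le\|f\|\sup_\alpha\|e_\alpha\|$, so $\sup_\alpha\|e_\alpha\|\ge1$. The ideal $M$ in (iii) satisfies $\|f^2\|=\|f\|^2$ and (1) but not (3).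
\end{proof}

The identity $\|f^2\|=\|f\|^2$ can be relaxed to an inequality, at the cost of the constant. Recall that the spectral radius of $f\in B$ is $r(f)=\lim_n\|f^n\|^{1/n}\le\|f\|$. It satisfies $r(\lambda f)=|\lambda|r(f)$ and $r(f^2)=r(f)^2$, and in a commutative Banach algebra it is subadditive and submultiplicative.

\begin{corollary}\label{cor:k}
Let $B\ne\{0\}$ be a separable commutative Banach algebra such that $\|f\|^2\le k\|f^2\|$ for all $f\in B$ and some constant $k$. If {\rm(F)} holds, then $B$ has a sequential approximate identity bounded by $k$.
\end{corollary}

\begin{proof}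
We have $\|f\|^{2^n}\le k^{2^n-1}\|f^{2^n}\|$ for all $n$: the case $n=1$ is the hypothesis, and squaring the inequality for $n$ gives
\[
\|f\|^{2^{n+1}}\le k^{2^{n+1}-2}\|f^{2^n}\|^2\le k^{2^{n+1}-1}\|f^{2^{n+1}}\| .
\]
Taking $2^n$th roots and letting $n\to\infty$ yields $r(f)\le\|f\|\le k\,r(f)$. So $r$ is an algebra norm equivalent to $\|\cdot\|$, with $r(f^2)=r(f)^2$. Completeness, separability and (F) are unchanged under an equivalent norm, so Theorem~\ref{thm:main} applies to $(B,r)$ and gives a sequence $(v_m)$ with $r(v_m)\le1$ and $r(fv_m-f)\to0$ for all $f$. Then $\|v_m\|\le k$ and $\|fv_m-f\|\to0$.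
\end{proof}

The algebra of Remark~\ref{rem:k} satisfies $\|z\|^2=k\|z^2\|$ and (F), and each of its approximate identities tends to $1$, which has norm $k$. So the bound $k$ cannot be lowered in general.

We return to uniform algebras. Let $A$ be a uniform algebra and $\Phi_A$ its character space, the set of nonzero multiplicative linear functionals with the weak* topology. It is compact, and metrizable if $A$ is separable. Setting $f(y)=y(f)$ for $y\in\Phi_A$ identifies $A$ isometrically with a uniform algebra on $\Phi_A$, and the maximal ideals of $A$ are the kernels $M_x=\ker x$, $x\in\Phi_A$. Since $A=M_x\oplus\mathbb C1$, the algebra $A$ is separable exactly when $M_x$ is, so the next result covers every ideal in the problem. A point $x$ is a \emph{peak point} if some $f\in A$ has $f(x)=1$ and $|f|<1$ on $\Phi_A\setminus\{x\}$. A Borel probability measure $\mu$ on $\Phi_A$ \emph{represents} $x$ if $\int f\,d\mu=f(x)$ for all $f\in A$; the point mass $\delta_x$ always does. We use Bishop's theorem: for a uniform algebra on a compact metrizable space, a point whose only representing probability measure is the point mass is a peak point \cite[Section II.11]{Gamelin}.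

\begin{corollary}\label{cor:peak}
Let $A$ be a separable uniform algebra with (compact metrizable) character space $\Phi_A$, let $x\in\Phi_A$, and suppose that $M_x=\ker x\ne\{0\}$. Null sequences in $M_x$ factor if and only if $x$ is a peak point for $A$, regarded as a uniform algebra on $\Phi_A$.
\end{corollary}

\begin{proof}
Suppose that $f\in A$ peaks at $x$. The functions $1-f^n$ lie in $M_x$ and are bounded by $2$. On a compact subset of $\Phi_A\setminus\{x\}$ we have $|f|\le\rho$ for some $\rho<1$, so $1-f^n\to1$ uniformly there. By the first paragraph of Example~\ref{ex:disc}, $(1-f^n)$ is a bounded approximate identity in $M_x$, and null sequences factor by Cohen's theorem (i).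

Conversely, suppose that null sequences in $M_x$ factor, and let $(v_m)$ be the approximate identity bounded by $1$ from Theorem~\ref{thm:main}. Let $y\ne x$. Choose $h\in A$ with $h(y)\ne h(x)$ and put $g=h-h(x)1\in M_x$. Then $g(y)\ne0$ and $g(y)v_m(y)\to g(y)$, so $v_m(y)\to1$. Also $v_m(x)=0$ for all $m$. Thus $(v_m)$ converges pointwise and boundedly to the indicator function of $\Phi_A\setminus\{x\}$. If $\mu$ represents $x$, dominated convergence gives
\[
0=v_m(x)=\int v_m\,d\mu\longrightarrow\mu(\Phi_A\setminus\{x\}),
\]
so $\mu=\delta_x$. By Bishop's theorem, $x$ is a peak point.
\end{proof}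

\begin{thebibliography}{9}

\bibitem{Fact}
\emph{Factorization in commutative Banach algebras},
\texttt{https://core.ac.uk/download/335076084.pdf}.

\bibitem{Gamelin}
T.~W.~Gamelin, \emph{Uniform Algebras}.

\end{thebibliography}
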